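\title{Images of locally nilpotent derivations of polynomial rings: Mathieu--Zhao subspaces in three variables, but not in four}

\begin{abstract}
We study the conjecture that the image of a locally nilpotent derivation $D$ of $A=\mathbb{C}[x_1,\dots,x_n]$ is a Mathieu--Zhao subspace of $A$. We prove it for $n=3$ and disprove it for every $n\ge 4$. The counterexample is the linear derivation $x\partial_z+y\partial_w$ of $\mathbb{C}[x,y,z,w]$. On the positive side, we show that for every $n$ the Mathieu--Zhao property holds after localizing at a prime element of $R=\ker D$, and that it passes to $A$ whenever $(f,g)A\cap R=(f,g)R$ for all coprime $f,g\in R$. For $n=3$ this condition holds because $A$ is faithfully flat over $R$.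
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, derivations are $\mathbb{C}$-derivations. A derivation $D$ of a $\mathbb{C}$-algebra $A$ is \emph{locally nilpotent} if for every $a\in A$ there is $m\ge1$ with $D^m(a)=0$. For $A=\mathbb{C}[x_1,\dots,x_n]$ this says that the flow $\exp(tD)=\sum_m t^mD^m/m!$ of the vector field $D$ is polynomial in $t$, so that $D$ generates an algebraic action of the additive group $(\mathbb{C},+)$ on $\mathbb{C}^n$. The kernel $R=\ker D$ is the ring of invariant polynomials, $Dh$ is the derivative of $h$ along the orbits, and $\operatorname{Im}D$ consists of the polynomials that have a polynomial primitive along the orbits. The image is an $R$-module, but it need not be an ideal: for $D=x\partial_y+y\partial_z$ on $\mathbb{C}[x,y,z]$ we have $y=Dz\in\operatorname{Im}D$, while $y^2\notin\operatorname{Im}D$ (Section~\ref{sec:model}). One can ask how much of the ideal property survives.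

A $\mathbb{C}$-linear subspace $M$ of a commutative $\mathbb{C}$-algebra $A$ is a \emph{Mathieu--Zhao subspace} if, for all $a,b\in A$ such that $a^m\in M$ for all $m\ge1$, we have $ba^m\in M$ for all sufficiently large $m$. Every ideal has this property. The definition weakens the absorption property of an ideal in two ways: it tests only those $a$ all of whose powers lie in $M$, and it asks for absorption only for large powers. The following conjecture is taken from \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $n\ge1$ and let $D$ be a locally nilpotent derivation of $A=\mathbb{C}[x_1,\dots,x_n]$. Then $\operatorname{Im}D$ is a Mathieu--Zhao subspace of $A$.}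
\medskip

The simplest tests support it. If $D=f\,\partial_{x_n}$ with $f\in\mathbb{C}[x_1,\dots,x_{n-1}]$, then $\operatorname{Im}D=fA$ is an ideal. The case $a=1$ of the definition says that a Mathieu--Zhao subspace containing $1$ is the whole algebra, and indeed a locally nilpotent derivation with $1\in\operatorname{Im}D$ is surjective (see the proof of Lemma~\ref{lem:lnd}). The conjecture is known to hold for $n=2$. Local nilpotency matters: such a $D$ has divergence $\sum_i\partial_{x_i}(D(x_i))$ equal to zero, and the analogous statement for arbitrary derivations of $\mathbb{C}[x,y]$ of divergence zero is known to be false. We settle all $n\ge3$: the conjecture is true for $n=3$ and false for every $n\ge4$.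

\begin{theorem}\label{thm:A}
On $\mathbb{C}[x,y,z,w]$ let
\[
D=x\partial_z+y\partial_w,\qquad a=x(1+yw)^2(z+xw^2),\qquad b=yw .
\]
Then $a^m\in\operatorname{Im}D$ for all $m\ge1$, but $ba^m\notin\operatorname{Im}D$ for every $m\ge1$. Extending $D$ by $0$ to additional variables gives a counterexample to the conjecture for each $n\ge4$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $A=\mathbb{C}[x_1,\dots,x_n]$, let $D$ be a locally nilpotent derivation of $A$, and let $R=\ker D$. Assume
\begin{itemize}
\item[(P)] $(f,g)A\cap R=(f,g)R$ for all $f,g\in R\setminus\{0\}$ without common prime factor in $R$.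
\end{itemize}
Then $\operatorname{Im}D$ is a Mathieu--Zhao subspace of $A$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $D\ne0$ be a locally nilpotent derivation of $A=\mathbb{C}[x_1,x_2,x_3]$ and $R=\ker D$. Then $A$ is faithfully flat over $R$; hence \textup{(P)} holds and $\operatorname{Im}D$ is a Mathieu--Zhao subspace of $A$.
\end{theorem}

For $D=0$ the image is the zero ideal, so Theorem~\ref{thm:C} gives the conjecture for $n=3$.

One observation drives both the counterexample and the positive results. If $q=Dh$, then the integral of $q$ along an orbit between two points is the difference of the values of $h$ at these points. When an orbit degenerates, the time needed to travel between two of its points can tend to infinity while the values of $h$ stay under control, and this constrains $q$. If the degeneration takes place along a hypersurface $p=0$, with $p$ a prime element of $R$, the constraints on all the powers $a^m$ together force $a$ to be small, in a precise non-archimedean sense, and then $ba^m$ has a primitive without pole along $p=0$ (Proposition~\ref{prop:local}).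 This holds for every $n$. Condition (P) is what allows one to combine the primitives found for the different primes into one polynomial. In four variables there is an obstruction that is invisible at every single prime, a linear functional that vanishes on $\operatorname{Im}D$, and it does not force $a$ to be small.

Section~\ref{sec:prelim} collects the basic facts. Section~\ref{sec:model} proves the conjecture by hand for one derivation in three variables, as a model for Theorem~\ref{thm:B}. Section~\ref{sec:counter} proves Theorem~\ref{thm:A}, Sections~\ref{sec:local} and~\ref{sec:glue} prove Theorem~\ref{thm:B}, and Section~\ref{sec:three} proves Theorem~\ref{thm:C}. The only result beyond textbook material that we use without proof is Miyanishi's theorem \cite{miyanishi}, in Section~\ref{sec:three}.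

\section{Local slices and vanishing moments}\label{sec:prelim}

\begin{lemma}\label{lem:lnd}
Let $D\neq0$ be a locally nilpotent derivation of $A=\mathbb{C}[x_1,\dots,x_n]$, let $R=\ker D$ and $K=\operatorname{Frac}R$.
\begin{itemize}
\item[(a)] If $u,v\in A$ and $uv\in R\setminus\{0\}$, then $u,v\in R$. The ring $R$ is a unique factorization domain, each prime element $p$ of $R$ is prime in $A$ and satisfies $pA\cap R=pR$, and elements that are coprime in $R$ are coprime in $A$.
\item[(b)] There are $h_0\in A$ and $c\in R\setminus\{0\}$ with $Dh_0=c$. For $s=h_0/c$ we have $Ds=1$, the element $s$ is transcendental over $K$, and $A[1/c]=R[1/c][s]$. Consequently $A[(R\setminus\{0\})^{-1}]=K[s]$, $\operatorname{Frac}A=K(s)$, and $D=d/ds$ on $K[s]$.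
\item[(c)] $\operatorname{trdeg}_{\mathbb{C}}K=n-1$, and $\operatorname{trdeg}_{\mathbb{C}}\operatorname{Frac}(R/pR)\le n-2$ for each prime element $p$ of $R$.
\end{itemize}
\end{lemma}

\begin{proof}
For $u\in A\setminus\{0\}$ let $\deg u$ be the largest $i$ with $D^iu\neq0$.

(a) If $i=\deg u$ and $j=\deg v$, the Leibniz rule gives $D^{i+j}(uv)=\binom{i+j}{i}D^iu\,D^jv\ne0$. So $uv\in R\setminus\{0\}$ forces $i=j=0$, that is, $u,v\in R$. Hence the prime factors in $A$ of a nonzero element of $R$ lie in $R$, and an irreducible element $p$ of $R$ is irreducible, hence prime, in $A$. If $pu\in R\setminus\{0\}$ with $u\in A$, then $u\in R$; thus $pA\cap R=pR$, and $p$ is prime in $R$. A prime of $A$ that divides two nonzero elements of $R$ lies in $R$ and divides them in $R$.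

(b) Take $u$ with $i=\deg u\ge1$ and put $h_0=D^{i-1}u$, $c=D^iu$. The derivation extends to $B=A[1/c]$ by $D(h/c^e)=D(h)/c^e$; it is locally nilpotent with kernel $R[1/c]$, and $Ds=1$. If $h\in B$ has degree $j$, then $D^jh\in\ker D$ and $h-D^j(h)s^j/j!$ is killed by $D^j$; induction on $j$ gives $B=R[1/c][s]$. A relation $\sum_{i\le j}\rho_is^i=0$ with $\rho_i\in R$ gives $j!\,\rho_j=0$ on applying $D^j$, so $s$ is transcendental over $K$. (If $1\in\operatorname{Im}D$ we may take $c=1$; then $A=R[s]$ and $D=d/ds$ is surjective.)

(c) The first claim follows from $\operatorname{Frac}A=K(s)$. Let $\rho_1,\dots,\rho_e\in R$ have algebraically independent classes in $R/pR$. In a relation $\sum_jP_j(\rho_1,\dots,\rho_e)\,p^j=0$ with polynomials $P_j$ not all zero, divide by the power $p^{j_0}$ with $j_0$ minimal such that $P_{j_0}\neq0$ and reduce modulo $p$; this gives $P_{j_0}(\bar\rho_1,\dots,\bar\rho_e)=0$, a contradiction. So $\rho_1,\dots,\rho_e,p$ are algebraically independent, and $e+1\le n-1$.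
\end{proof}

By (b), every element of $A$ has a primitive in $A[1/c]$. The whole question is whether the denominators can be removed, and only the prime factors of $c$ matter.

The hypothesis that \emph{all} powers $a^m$ lie in $\operatorname{Im}D$ will be used through the next lemma. For a field $F$ of characteristic $0$, let $\int_0^1\cdot\,dy$ be the $F$-linear functional on $F[y]$ with $\int_0^1y^i\,dy=\frac1{i+1}$; thus $\int_0^1 h'\,dy=h(1)-h(0)$.

\begin{lemma}\label{lem:moments}
If $F$ is a field of characteristic $0$ and $0\neq q\in F[y]$, then $\int_0^1q^m\,dy\neq0$ for some $m\ge1$.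
\end{lemma}

There is no positivity to exploit over a general field, so we use arithmetic instead. If $q^m$ has degree $p-1$ for a prime number $p$, then only the leading term of $q^m$ produces a denominator divisible by $p$, and it cannot cancel. For example, $q=2y-1$ has $\int_0^1q\,dy=0$, but $\int_0^1q^2\,dy=\frac43-2+1$ is nonzero because of the denominator $3$.

\begin{proof}
Let $d=\deg q$ and let $q_d$ be the leading coefficient. If $d=0$, take $m=1$. Let $d\ge1$, and let $B\subset F$ be the subring generated by the coefficients of $q$ and by $q_d^{-1}$.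

We claim that $pB\ne B$ for all but finitely many prime numbers $p$. The ring $B\otimes\mathbb{Q}$ is a nonzero finitely generated $\mathbb{Q}$-algebra, so by the Nullstellensatz its quotient by a maximal ideal is a number field $E$. Each of the finitely many generators of $B$ maps to an algebraic number, so the image of $B$ lies in $\mathcal{O}_E[1/N]$ for some integer $N\ge1$, where $\mathcal{O}_E$ is the ring of integers of $E$. If $pB=B$, then $1/p\in\mathcal{O}_E[1/N]$, so $N^k/p\in\mathcal{O}_E\cap\mathbb{Q}=\mathbb{Z}$ for some $k$, and $p$ divides $N$.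

By Dirichlet's theorem there is a prime $p\equiv1\pmod d$ with $pB\neq B$. Put $m=(p-1)/d\ge1$. Then $q^m=q_d^my^{p-1}+\sum_{i<p-1}c_iy^i$ with $c_i\in B$, and
\[
p\,(p-1)!\int_0^1q^m\,dy=(p-1)!\,q_d^m+p\sum_{i<p-1}\frac{(p-1)!}{i+1}\,c_i .
\]
The quotients $(p-1)!/(i+1)$ are integers. If the integral were zero, then $(p-1)!\,q_d^m\in pB$. As $(p-1)!$ is invertible modulo $p$ and $q_d$ is a unit of $B$, this would give $1\in pB$.
\end{proof}

\section{A model case in three variables}\label{sec:model}

Let $A=\mathbb{C}[x,y,z]$ and $D=x\partial_y+y\partial_z$. We show directly that $\operatorname{Im}D$ is a Mathieu--Zhao subspace; each step will have a counterpart in Section~\ref{sec:local}.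

The polynomials $x$ and $u=y^2-2xz$ are invariant. Since $z=(y^2-u)/(2x)$, we have $A[1/x]=\mathbb{C}[x^{\pm1},y,u]$, and in the coordinates $x,y,u$ the derivation is $x\partial_y$. For $x\neq0$ the orbit with invariants $x$ and $u=\eta^2$ is a parabola through the points $(x,-\eta,0)$ and $(x,\eta,0)$, and the flow takes time $2\eta/x$ from one to the other. As $x\to0$ the two points stay bounded and the time tends to infinity; in the limit the parabola breaks into the two lines $y=\pm\eta$ in the plane $x=0$.

\emph{A necessary condition.} Let $\eta$ be an indeterminate. Let $q=Dh$ with $h\in A$, and write $q$ and $h$ in the coordinates $x,y,u$, so that $\partial_yh=q/x$. Substituting $u=\eta^2$ and integrating from $y=-\eta$ to $y=\eta$, where $z=0$, we obtain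
\begin{equation}\label{eq:model}
\frac1x\int_{-\eta}^{\eta}q(x,y,\eta^2)\,dy=h\big|_{y=\eta,\,z=0}-h\big|_{y=-\eta,\,z=0}\in\mathbb{C}[x,\eta].
\end{equation}
For $q=y^m$ with $m$ even the left side is $\frac{2\eta^{m+1}}{(m+1)x}$, so $y^m\notin\operatorname{Im}D$. For $m$ odd the integral vanishes, and indeed $y^m=D\bigl(\frac{y^{m+1}-u^{(m+1)/2}}{(m+1)x}\bigr)$, where the numerator is divisible by $x$ in $A$ because $u\equiv y^2$ modulo $x$. So one power of $a$ can lie in $\operatorname{Im}D$ by cancellation; all powers cannot, as we see next.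

\emph{All powers in the image force a zero along $x=0$.} Let $a\neq0$ with $a^m\in\operatorname{Im}D$ for all $m\geq 1$. Write $a=\sum_{k\ge k_0}x^ka_k(y,u)$ with $k_0\in\mathbb{Z}$ and $a_{k_0}\neq0$. For $q=a^m$, the coefficient of $x^{mk_0-1}$ on the left of \eqref{eq:model} is
\[
\int_{-\eta}^{\eta}a_{k_0}(y,\eta^2)^m\,dy=2\eta\int_0^1a_{k_0}\bigl(\eta(2t-1),\eta^2\bigr)^m\,dt .
\]
By Lemma~\ref{lem:moments} over $F=\mathbb{C}(\eta)$ it is nonzero for some $m\geq 1$. For this $m$, \eqref{eq:model} gives $mk_0-1\ge0$, so $k_0\ge1$.

\emph{A sufficient condition.} If $q=xg$ with $g\in\mathbb{C}[x,y,u]$, choose $G\in\mathbb{C}[x,y,u]\subset A$ with $\partial_yG=g$; then $DG=q$. Any $b\in A$ lies in $x^{-e}\mathbb{C}[x,y,u]$ for some $e$, and $a\in x\mathbb{C}[x,y,u]$, so $ba^m\in x\mathbb{C}[x,y,u]\subset\operatorname{Im}D$ for $m>e$.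

Note that the order $k_0$ is not the order of vanishing of $a$ along $x=0$ in $A$: the variable $z$ has $k_0=-1$. The number $k_0$ measures the size of $a$ on the whole stretch of the orbit between the two points, on which $z$ is large.

\section{The counterexample in four variables}\label{sec:counter}

Let $A=\mathbb{C}[x,y,z,w]$ and $D=x\partial_z+y\partial_w$. It kills $x,y$ and maps $z,w$ to $x,y$, so by the Leibniz rule it is locally nilpotent. The polynomial $u=xw-yz$ is invariant.

\subsection*{A functional that vanishes on the image}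
For $xy\neq0$ the orbit with invariants $x$, $y$ and $u=1$ is the line $xw-yz=1$ in the $(z,w)$-plane. It passes through $(z,w)=(-1/y,0)$ and $(0,1/x)$, and we parametrize it by $t\mapsto\bigl((t-1)/y,\,t/x\bigr)$. Both points escape to infinity as $(x,y)\to(0,0)$, but the first does not involve $1/x$ and the second does not involve $1/y$. Define $\ell\colon A\to\mathbb{C}$ by
\[
\ell(p)=\text{coefficient of }x^0y^0\text{ in }\int_0^1p\Bigl(x,y,\frac{t-1}{y},\frac tx\Bigr)\,dt\ \in\ \mathbb{C}[x^{\pm1},y^{\pm1}].
\]
The monomial $x^iy^jz^kw^l$ becomes $x^{i-l}y^{j-k}t^l(t-1)^k$, so the beta integral $\int_0^1t^l(1-t)^k\,dt=\frac{k!\,l!}{(k+l+1)!}$ gives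
\begin{equation}\label{eq:ell}
\ell(x^iy^jz^kw^l)=\delta_{il}\,\delta_{jk}\,(-1)^k\frac{k!\,l!}{(k+l+1)!}.
\end{equation}

\begin{lemma}\label{lem:ellD}
$\ell\circ D=0$.
\end{lemma}

\begin{proof}
Along the path, $\frac{d}{dt}h=\frac1y\partial_zh+\frac1x\partial_wh=\frac1{xy}Dh$. Hence
\[
\int_0^1(Dh)\Bigl(x,y,\frac{t-1}y,\frac tx\Bigr)dt=xy\,h\Bigl(x,y,0,\frac1x\Bigr)-xy\,h\Bigl(x,y,-\frac1y,0\Bigr).
\]
The first term lies in $y\,\mathbb{C}[x^{\pm1},y]$ and the second in $x\,\mathbb{C}[x,y^{\pm1}]$, so neither contains $x^0y^0$.
\end{proof}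

We need a converse on a subspace large enough to contain the powers of $a$. Put
\[
X=xz,\qquad Y=yw,\qquad S=xw,\qquad T=yz,\qquad\text{so that } XY=ST .
\]
Products of these four elements are monomials $x^iy^jz^kw^l$ with $i+j=k+l$. The derivation preserves the degree in $(x,z)$ and the degree in $(y,w)$, so we sort such monomials by these two degrees.

\begin{lemma}\label{lem:V}
Let $V_{\alpha,\beta}$ be the span of the monomials $x^iy^jz^kw^l$ with $i+k=\alpha$, $j+l=\beta$ and $i+j=k+l$. If $\alpha\neq\beta$, then $V_{\alpha,\beta}\subset\operatorname{Im}D$. If $\alpha=\beta$, then $V_{\alpha,\alpha}\cap\ker\ell\subset\operatorname{Im}D$.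
\end{lemma}

\begin{proof}
Let $V_{\alpha,\beta}\ne0$. Then $\nu=(\alpha+\beta)/2=i+j$ is an integer. Exchanging $(x,z)$ with $(y,w)$ preserves $D$ and exchanges $V_{\alpha,\beta}$ with $V_{\beta,\alpha}$, so we may assume $\alpha\ge\beta$; then $\alpha\ge\nu\ge\beta$. A basis of $V_{\alpha,\beta}$ is
\[
E_j=x^{\nu-j}y^jz^{\alpha-\nu+j}w^{\beta-j},\qquad0\le j\le\beta .
\]
For $0\le j\le\min(\beta,\nu-1)$ the monomial $e_j=x^{\nu-1-j}y^jz^{\alpha-\nu+1+j}w^{\beta-j}$ is defined, and
\begin{equation}\label{eq:Dej}
De_j=(\alpha-\nu+1+j)\,E_j+(\beta-j)\,E_{j+1},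
\end{equation}
where the first coefficient is positive and the second term is absent for $j=\beta$.

If $\alpha>\beta$, then $\nu-1\ge\beta$, so \eqref{eq:Dej} is available for all $j\le\beta$. It gives $E_\beta\in\operatorname{Im}D$, and then $E_j\in\operatorname{Im}D$ for all $j$ by descending induction.

If $\alpha=\beta=\nu=N$, then $E_j=S^{N-j}T^j$ and \eqref{eq:Dej} is available for $j\le N-1$ only. It shows that each $E_j$, hence each $q\in V_{N,N}$, is congruent modulo $\operatorname{Im}D$ to a multiple $\lambda E_N$ with $\lambda\in\mathbb{C}$. By Lemma~\ref{lem:ellD} and \eqref{eq:ell}, $\ell(q)=\lambda\,\ell(T^N)=\lambda(-1)^N/(N+1)$. If $\ell(q)=0$, then $\lambda=0$ and $q\in\operatorname{Im}D$.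
\end{proof}

\subsection*{The choice of $a$}
By the two lemmas we want an $a$ such that, for each $m$, the part of $a^m$ with $\alpha=\beta$ lies in a single space $V_{N,N}$ and is killed by $\ell$. Formula \eqref{eq:ell} gives
\begin{equation}\label{eq:ellST}
\ell(S^{N-i}T^i)=\frac{(-1)^i}{(N+1)\binom Ni}.
\end{equation}
In our notation $a=(1+Y)^2(X+S^2)$. The factor $X+S^2$ is homogeneous of degree $2$ in $(x,z)$ and $Y$ has degree $0$, so all terms of $a^m$ have $\alpha=2m$, which fixes $N=2m$. A term $X^i$ contributes to $\ell$ only when paired with $Y^i$, and the factor $(1+Y)^{2m}$ supplies $Y^i$ with the coefficient $\binom{2m}{i}$ that cancels the denominator in \eqref{eq:ellST}. What remains is the alternating sum $\sum_i(-1)^i\binom mi=0$. Multiplying by $b=Y$ shifts the pairing by one and destroys the cancellation.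

For $m=1$ everything is explicit. The part of $a$ in $V_{2,2}$ is $S^2+2XY$, with $\ell(S^2+2ST)=\frac13-\frac26=0$, and
\begin{align*}
a&=xz+(x^2w^2+2xyzw)+2x^2yw^3+xy^2zw^2+x^2y^2w^4\\
&=D\Bigl(\tfrac12z^2+xzw^2+\tfrac5{12}x^2w^4+\tfrac13xyzw^3+\tfrac15x^2yw^5\Bigr),
\end{align*}
whereas the only term of $ba$ seen by $\ell$ is $XY=ST$, so that $\ell(ba)=-\frac16$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $m\ge1$. We have
\[
a^m=\sum_{i=0}^m\sum_{j=0}^{2m}\binom mi\binom{2m}jX^iS^{2(m-i)}Y^j ,
\]
and $X^iS^{2(m-i)}Y^j=x^{2m-i}y^jz^iw^{2m-2i+j}\in V_{2m,\,2m-2i+2j}$. By Lemma~\ref{lem:V} the terms with $j\neq i$ lie in $\operatorname{Im}D$. The remaining part is $q_m=\sum_i\binom mi\binom{2m}iS^{2m-i}T^i\in V_{2m,2m}$, and by \eqref{eq:ellST}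
\[
\ell(q_m)=\frac1{2m+1}\sum_{i=0}^m(-1)^i\binom mi=0 .
\]
So $q_m\in\operatorname{Im}D$ by Lemma~\ref{lem:V}, and $a^m\in\operatorname{Im}D$.

In $Ya^m$ only the terms with $j+1=i$ contribute to $\ell$. Using \eqref{eq:ellST}, the identities $\binom{2m}{i-1}/\binom{2m}{i}=\frac{i}{2m-i+1}$ and $i\binom mi=m\binom{m-1}{i-1}$, and putting $k=i-1$, we find
\[
\ell(Ya^m)=\sum_{i=1}^m\binom mi\binom{2m}{i-1}\frac{(-1)^i}{(2m+1)\binom{2m}i}=-\frac m{2m+1}\sum_{k=0}^{m-1}\binom{m-1}k\frac{(-1)^k}{2m-k}.
\]
Since $t^m(t-1)^{m-1}=\sum_k\binom{m-1}k(-1)^kt^{2m-1-k}$, the last sum equals $\int_0^1t^m(t-1)^{m-1}\,dt=(-1)^{m-1}\frac{m!\,(m-1)!}{(2m)!}$. Therefore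
\begin{equation}\label{eq:ellba}
\ell(ba^m)=(-1)^m\frac{(m!)^2}{(2m+1)!}\neq0 ,
\end{equation}
and $ba^m\notin\operatorname{Im}D$ by Lemma~\ref{lem:ellD}.

For $n>4$ let $D_n$ be the extension of $D$ to $A[x_5,\dots,x_n]$ with $D_n(x_i)=0$ for $i\ge5$. It is locally nilpotent, and $a^m\in\operatorname{Im}D\subset\operatorname{Im}D_n$. The substitution $\epsilon\colon x_5,\dots,x_n\mapsto0$ satisfies $\epsilon D_n=D\epsilon$. So $ba^m=D_nh$ would give $ba^m=D(\epsilon h)\in\operatorname{Im}D$, which is false.
\end{proof}

\begin{remark}[The group $SU(2)$]\label{rem:su2}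
The functional $\ell$ is a Haar integral. On
\[
SU(2)=\left\{\begin{pmatrix}\alpha&\beta\\-\bar\beta&\bar\alpha\end{pmatrix}:|\alpha|^2+|\beta|^2=1\right\}
\]
put $x=\alpha$, $y=\beta$, $z=-\bar\beta$, $w=\bar\alpha$. Normalized Haar measure is the rotation-invariant probability measure on the sphere $S^3$. It is invariant under $(\alpha,\beta)\mapsto(e^{i\theta}\alpha,e^{i\phi}\beta)$, and $|\alpha|^2$ is uniformly distributed on $[0,1]$: it is distributed as $\xi_1/(\xi_1+\xi_2)$, where $\xi_1,\xi_2$ are the squared moduli of two independent standard complex Gaussians, that is, independent exponential variables. Hence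
\[
\int\alpha^i\bar\alpha^l\beta^j\bar\beta^k=\delta_{il}\,\delta_{jk}\int_0^1t^l(1-t)^k\,dt ,
\]
and comparison with \eqref{eq:ell} gives $\int p(x,y,z,w)=\ell(p)$ for every polynomial $p$. The functions $F=(1+\bar\alpha\beta)^2(|\alpha|^4-\alpha\bar\beta)$ and $G=\bar\alpha\beta$ are the restrictions of $a$ and $b$, so $\int F^m=0$ and $\int GF^m=(-1)^m\frac{(m!)^2}{(2m+1)!}\ne0$ for all $m\ge1$. Thus the property asserted by Mathieu's conjecture, that $\int F^m=0$ for all $m\geq1$ forces $\int GF^m=0$ for all large $m$, fails for $SU(2)$.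
\end{remark}

\section{The Mathieu--Zhao property at one prime of the kernel}\label{sec:local}

Let $D\neq0$ be locally nilpotent on $A=\mathbb{C}[x_1,\dots,x_n]$, with $R$, $K$, $s$ as in Lemma~\ref{lem:lnd}. Fix a prime element $p$ of $R$ and put
\[
\mathcal{O}=A[(R\setminus pR)^{-1}]\subset K[s].
\]
This is the ring in which all invariant denominators prime to $p$ are allowed; $D$ maps it to itself. Condition (P) is not used in this section.

\begin{proposition}\label{prop:local}
Let $a,b\in\mathcal{O}$ with $a^m\in D(\mathcal{O})$ for all $m\ge1$. Then $ba^m\in D(\mathcal{O})$ for all sufficiently large $m$.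
\end{proposition}

An element $q\in\mathcal{O}$ has a primitive $H\in K[s]$, unique up to a constant in $K$, and the question is whether the constant can be chosen so that $H\in\mathcal{O}$. To answer it we need a description of $\mathcal{O}$ inside $K[s]$ that interacts well with $d/ds$. We show that $\mathcal{O}$ consists of the polynomials bounded by $1$ on a certain non-archimedean disc. The center of the disc is in general not in $K$; its Galois conjugates play the part of the two points $y=\pm\eta$ in Section~\ref{sec:model}.

\subsection*{Valuations and Gauss norms}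
We use the following textbook facts. A valuation of a field extends to every algebraic extension field; for such an extension the residue field extension is algebraic, and every value has a positive integer multiple in the original value group. Completing a discretely valued field changes neither the value group nor the residue field, and the valuation of a complete discretely valued field extends in exactly one way to an algebraic closure.

The ring $R_{pR}$ is a discrete valuation ring of $K$ with residue field $k=\operatorname{Frac}(R/pR)\supset\mathbb{C}$. Let $\hat K$ be the completion of $K$, let $\Omega$ be an algebraic closure of $\hat K$, let $w$ be the unique valuation of $\Omega$ that extends the valuation of $\hat K$, with $w(p)=1$, and put $|\cdot|=e^{-w}$. Then $w(\Omega^*)=\mathbb{Q}$, since $\Omega$ contains all roots of $p$. By uniqueness, $|\cdot|$ is invariant under $\operatorname{Aut}(\Omega/\hat K)$. The residue field $\kappa$ of $\Omega$ is algebraic over $k$. It has characteristic $0$, so nonzero integers have absolute value $1$.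

For $\sigma\in\Omega$, $\rho\in|\Omega^*|$ and $h=\sum_jh_j(s-\sigma)^j\in\Omega[s]$, the \emph{Gauss norm} is $|h|_{\sigma,\rho}=\max_j|h_j|\rho^j$. It has the following properties.
\begin{itemize}
\item[(G1)] $|g+h|_{\sigma,\rho}\le\max(|g|_{\sigma,\rho},|h|_{\sigma,\rho})$, $|gh|_{\sigma,\rho}\le|g|_{\sigma,\rho}|h|_{\sigma,\rho}$, and $|h|_{\sigma,\rho}\le|h|_{\sigma,\rho'}$ for $\rho\le\rho'$.
\item[(G2)] $|h(\sigma')|\le|h|_{\sigma,\rho}$ whenever $|\sigma'-\sigma|\le\rho$.
\item[(G3)] $|h-h(\sigma)|_{\sigma,\rho}=\rho\,|h'|_{\sigma,\rho}$, where $h'=dh/ds$; in particular $|h'|_{\sigma,\rho}\le|h|_{\sigma,\rho}/\rho$.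
\item[(G4)] If $h\in\hat K[s]$ and $\sigma'$ is conjugate to $\sigma$ over $\hat K$, then $|h|_{\sigma',\rho}=|h|_{\sigma,\rho}$.
\end{itemize}
Properties (G1) and (G2) follow from the ultrametric inequality applied to the coefficients and to $h(\sigma')=\sum_jh_j(\sigma'-\sigma)^j$. For (G3), both sides equal $\max_{j\ge1}|h_j|\rho^j$, because $h'=\sum_{j\geq1}jh_j(s-\sigma)^{j-1}$ and $|j|=1$. For (G4), apply an automorphism $\gamma$ of $\Omega/\hat K$ with $\gamma(\sigma)=\sigma'$ to the coefficients: $h=\sum_j\gamma(h_j)(s-\sigma')^j$ and $|\gamma(h_j)|=|h_j|$.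

\subsection*{The ring $\mathcal{O}$ as the unit ball of a disc}

\begin{lemma}\label{lem:disc}
There are $\sigma\in\Omega$ and $r\in|\Omega^*|$ with $r\ge1$ such that $\mathcal{O}=\{h\in K[s]:|h|_{\sigma,r}\le1\}$.
\end{lemma}

\begin{proof}
\emph{The valuation $v$.} Since $p$ is prime in $A$, the order of divisibility by $p$ defines a discrete valuation $v$ of $\operatorname{Frac}A=K(s)$, with residue field $\operatorname{Frac}(A/pA)$. Elements of $R\setminus pR$ have value $0$ because $pA\cap R=pR$; so $v$ restricts to the $p$-adic valuation of $K$, and $v\ge0$ on $\mathcal{O}$. Conversely, any $h\in K[s]$ can be written $h=h_1/(p^j\rho)$ with $h_1\in A$ and $\rho\in R\setminus pR$, and $v(h)=v(h_1)-j$. If $v(h)\geq0$, then $h_1\in p^jA$ and $h\in\mathcal{O}$. Thus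
\begin{equation}\label{eq:Ov}
\mathcal{O}=\{h\in K[s]:v(h)\ge0\}.
\end{equation}
The hypersurface ring $A/pA$ is a domain of transcendence degree $n-1$, while $\operatorname{trdeg}_{\mathbb{C}}k\le n-2$ by Lemma~\ref{lem:lnd}(c). So there is $\varphi\in A$ whose residue $\bar\varphi\in A/pA$ is transcendental over $k$. This one element is the source of everything that follows.

\emph{Extension to $\Omega(s)$.} We want to factor $\varphi$ into linear factors in $s$ and still have a valuation. Let $L$ be the completion of $(K(s),v)$; the closure of $K$ in $L$ is $\hat K$. The element $s\in L$ is transcendental over $\hat K$, for otherwise the residue field of $\hat K(s)$ would be algebraic over $k$, although it contains $\bar\varphi$. So $\hat K(s)\subset L$ is a rational function field, and the rational function field $\Omega(s)$ is algebraic over it. Extend $v|_{\hat K(s)}$ to a valuation of $\Omega(s)$. Its restriction to $\Omega$ is $w$ by uniqueness, and we denote it by $w$ as well. Its values are rational because $v(\hat K(s)^*)=\mathbb{Z}$; hence $w(\Omega(s)^*)=\mathbb{Q}=w(\Omega^*)$.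

\emph{The disc.} Write $\varphi=e\prod_i(s-c_i)$ with $e,c_i\in\Omega$, and choose $d_i\in\Omega^*$ with $w(d_i)=w(s-c_i)$. Then $\varphi=e'\prod_i\tau_i$ with $\tau_i=(s-c_i)/d_i$, $w(\tau_i)=0$ and $e'\in\Omega$, and $w(e')=w(\varphi)=0$. The residue $\bar\varphi$ is transcendental over $k$, hence over $\kappa$, so some $\bar\tau_i$ is transcendental over $\kappa$. Put $\sigma=c_i$, $d=d_i$, $r=|d|$ and $\tau=\tau_i$ for such an $i$. Let $h=\sum_jh_j(s-\sigma)^j=\sum_jh_jd^j\tau^j\in\Omega[s]$ be nonzero. After dividing by a coefficient $h_jd^j$ of largest absolute value, the residue of $h$ is a nonzero polynomial over $\kappa$ in $\bar\tau$, hence nonzero. This shows $e^{-w(h)}=\max_j|h_j|r^j=|h|_{\sigma,r}$, and \eqref{eq:Ov} gives the description of $\mathcal{O}$.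

\emph{The radius.} Here we use $D(A)\subset A$. Expand $\varphi=\sum_j\varphi_jd^j\tau^j$, where $|\varphi_jd^j|\le1$ for all $j$. The residue $\bar\varphi=\sum_j\overline{\varphi_jd^j}\,\bar\tau^j$ is not in $\kappa$, so $\max_{j\ge1}|\varphi_j|r^j=1$, and $|\varphi'|_{\sigma,r}=1/r$ by (G3). Since $\varphi'=D\varphi\in A\subset\mathcal{O}$, we get $1/r\le1$.
\end{proof}

Let $\sigma=\sigma_1,\dots,\sigma_N$ be the conjugates of $\sigma$ over $\hat K$, and put
\[
\rho_0=\max\bigl(r,\max_i|\sigma_i-\sigma|\bigr)\ge r\ge1,\qquad|h|_\Delta=|h|_{\sigma,\rho_0}.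
\]
So $|\cdot|_\Delta$ is the norm of the smallest disc $\Delta$ around $\sigma$ that has radius at least $r$ and contains all the conjugates. By (G4) an element of $\mathcal{O}$ is bounded by $1$ on each of the discs of radius $r$ around the $\sigma_i$, but it may be large on $\Delta$.

\begin{example}\label{ex:model}
In Section~\ref{sec:model} take $p=x$ and $s=y/x$; here $K=\mathbb{C}(x,u)$ and $\hat K=\mathbb{C}(u)((x))$. Let $\eta\in\Omega$ with $\eta^2=u$. We have $(y-\eta)(y+\eta)=2xz$, of value $1$, and the difference $2\eta$ of the two factors has value $0$; so, for a suitable choice of sign, $w(y-\eta)=1$ and $w(y+\eta)=0$. With $\sigma=\eta/x$, the element $s-\sigma=2z/(y+\eta)$ has residue $\bar z/\bar y$, which is transcendental over $\kappa$. So $r=1$, the conjugates are $\pm\sigma$, and $\rho_0=|2\eta/x|=e$ is the absolute value of the travel time. As $y-\eta=x(s-\sigma)$ has $|y-\eta|_\Delta=1$, every nonzero polynomial in $y,u$ has norm $1$ on $\Delta$, and $|a|_\Delta=e^{-k_0}$.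
\end{example}

\subsection*{Primitives in $\mathcal{O}$}
The natural way to make a primitive $H$ small on the disc around $\sigma$ is to subtract $H(\sigma)$, but this constant need not lie in $K$. The average of the conjugates $H(\sigma_i)$ lies in $\hat K$, and it is close to $H(\sigma)$ if $H'$ is small on all of $\Delta$.

\begin{lemma}\label{lem:suff}
If $q\in K[s]$ and $\rho_0|q|_\Delta\le1$, then $q\in D(\mathcal{O})$.
\end{lemma}

\begin{proof}
Let $H\in K[s]$ with $H'=q$. By (G3), $|H-H(\sigma)|_\Delta=\rho_0|q|_\Delta\le1$, so $|H(\sigma_i)-H(\sigma)|\le1$ for all $i$ by (G2). The average $t=\frac1N\sum_iH(\sigma_i)$ is fixed by $\operatorname{Aut}(\Omega/\hat K)$, so it lies in $\hat K$ (characteristic $0$), and $|t-H(\sigma)|\le1$ because $|N|=1$. As $K$ is dense in $\hat K$, there is $t_0\in K$ with $|t_0-t|\le1$. By (G1),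
\[
|H-t_0|_{\sigma,r}\le|H-t_0|_\Delta\le\max\bigl(|H-H(\sigma)|_\Delta,\,|H(\sigma)-t|,\,|t-t_0|\bigr)\le1 .
\]
So $H-t_0\in\mathcal{O}$ by Lemma~\ref{lem:disc}, and $D(H-t_0)=q$.
\end{proof}

\begin{lemma}\label{lem:nec}
Suppose $\rho_0>1$. If $a\in\mathcal{O}$ and $a^m\in D(\mathcal{O})$ for all $m\ge1$, then $|a|_\Delta<1$.
\end{lemma}

\begin{proof}
Let $a\neq0$ and choose $h_m\in\mathcal{O}$ with $h_m'=a^m$. If $\rho_0=r$, then (G3) gives $|a|_\Delta=|h_1'|_{\sigma,r}\le|h_1|_{\sigma,r}/r\le 1/r<1$.

Let $\rho_0>r$. We integrate from $\sigma$ to a farthest conjugate. Choose $i$ such that $\varpi=\sigma_i-\sigma$ has $|\varpi|=\rho_0$. The coefficients of the polynomial $a(\sigma+\varpi y)\in\Omega[y]$ have maximal absolute value $|a|_\Delta$, so $a(\sigma+\varpi y)=e\,\tilde a(y)$ with $e\in\Omega$, $|e|=|a|_\Delta$, where $\tilde a$ has coefficients of absolute value at most $1$ and nonzero reduction $\bar a\in\kappa[y]$. Since $\frac d{dy}h_m(\sigma+\varpi y)=\varpi\,e^m\tilde a(y)^m$,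
\[
h_m(\sigma_i)-h_m(\sigma)=\varpi\,e^m\int_0^1\tilde a^m\,dy .
\]
Nonzero integers are units, so the residue of $\int_0^1\tilde a^m\,dy$ is $\int_0^1\bar a^m\,dy$. By Lemma~\ref{lem:moments} over $\kappa$ it is nonzero for some $m\ge1$, and for this $m$
\[
\rho_0|a|_\Delta^m=|h_m(\sigma_i)-h_m(\sigma)|\le1 ,
\]
because $|h_m(\sigma)|\le|h_m|_{\sigma,r}\le1$ and $|h_m(\sigma_i)|\le|h_m|_{\sigma_i,r}=|h_m|_{\sigma,r}\le1$ by (G2) and (G4). As $\rho_0>1$, we get $|a|_\Delta<1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]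
If $\rho_0=1$, then $r=1$ and $|q|_\Delta=|q|_{\sigma,r}\le1$ for all $q\in\mathcal{O}$, so $D(\mathcal{O})=\mathcal{O}$ by Lemma~\ref{lem:suff}. If $\rho_0>1$, then $|a|_\Delta<1$ by Lemma~\ref{lem:nec}, so $\rho_0|ba^m|_\Delta\le\rho_0|b|_\Delta|a|_\Delta^m\le1$ for large $m$, and Lemma~\ref{lem:suff} applies. The bound $r\ge1$ is what makes these two cases exhaustive.
\end{proof}

\section{From the primes of the kernel to the polynomial ring}\label{sec:glue}

Proposition~\ref{prop:local} gives, for each prime $p$ dividing $c$, a primitive of $ba^m$ whose denominator is prime to $p$. From these we obtain two primitives with coprime denominators $f$ and $g$. They differ by a constant in $K$, and (P) says exactly that this constant can be split into a part with denominator $f$ and a part with denominator $g$, each of which can be absorbed.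

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We may assume $D\neq0$. Let $a,b\in A$ with $a^m\in\operatorname{Im}D$ for all $m\ge1$. Let $c,s$ be as in Lemma~\ref{lem:lnd}, and let $p_1,\dots,p_t$ be the primes of $R$ dividing $c$, up to units. By Proposition~\ref{prop:local} there is $m_0$ such that for $m\ge m_0$ the element $\xi=ba^m$ lies in $D\bigl(A[(R\setminus p_iR)^{-1}]\bigr)$ for all $i$. Fix $m\ge m_0$. Since $D$ is $R$-linear, $I=\{\rho\in R:\rho\,\xi\in\operatorname{Im}D\}$ is an ideal of $R$, and $\rho\in I$ whenever $\xi=D(h/\rho)$ with $h\in A$.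

The derivation $d/ds$ is surjective on $A[1/c]=R[1/c][s]$, so $f=c^e\in I$ for some $e\ge1$. If $t=0$, then $f$ is a unit and $\xi\in\operatorname{Im}D$. Let $t\ge1$. By the choice of $m$, the ideal $I$ is not contained in $p_iR$ for any $i$. By prime avoidance (an ideal contained in a finite union of prime ideals is contained in one of them) there is $g\in I$ outside all $p_iR$. Then $f$ and $g$ are nonzero and coprime in $R$, hence in $A$.

Write $f\xi=Dh_1$ and $g\xi=Dh_2$ with $h_1,h_2\in A$. Then $D(gh_1-fh_2)=0$, so $gh_1-fh_2\in(f,g)A\cap R$. By (P), $gh_1-fh_2=g\rho_1-f\rho_2$ with $\rho_1,\rho_2\in R$, that is, $g(h_1-\rho_1)=f(h_2-\rho_2)$. As $f$ and $g$ are coprime in $A$, we have $h_1-\rho_1=fh$ with $h\in A$. Finally $f\xi=D(h_1-\rho_1)=f\,Dh$, so $\xi=Dh$.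
\end{proof}

\begin{remark}[Condition (P) cannot be dropped]\label{rem:P}
For $D=x\partial_z+y\partial_w$ we have $\ker D=\mathbb{C}[x,y,u]$ with $u=xw-yz$. Indeed, $w=(u+yz)/x$ gives $A[1/x]=\mathbb{C}[x^{\pm1},y,u][z/x]$ with $D(z/x)=1$, so an invariant has the form $x^{-e}q(x,y,u)$. If $x$ divides $q(x,y,u)$ in $A$, then $q(0,y,-yz)=0$, and since $y$ and $yz$ are algebraically independent, $x$ divides $q$ in $\mathbb{C}[x,y,u]$; by induction on $e$ the invariant lies in $\mathbb{C}[x,y,u]$. Now $u\in(x,y)A\cap R$ but $u\notin(x,y)R$, so (P) fails. By Theorem~\ref{thm:A}, (P) cannot be dropped from Theorem~\ref{thm:B}, even if $\ker D$ is a polynomial ring and $D$ is linear and triangular. In this example nothing is visible at a single prime: $D$ is surjective on $A[1/x]$ and on $A[1/y]$, and for each prime $p$ of $R$ one of $x,y$ is a unit of $\mathcal{O}$, so $D(\mathcal{O})=\mathcal{O}$; yet $1\notin\operatorname{Im}D$ since $\ell(1)=1$.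
\end{remark}

\begin{remark}[Two variables]
For $n=2$ and $D\ne0$, condition (P) always holds, so Theorem~\ref{thm:B} contains the known case $n=2$. By Lemma~\ref{lem:lnd}(c), $R/pR$ is algebraic over $\mathbb{C}$, so $pR$ is a maximal ideal for each prime element $p$. A maximal ideal containing $f\neq 0$ and $g$ contains a prime factor $p$ of $f$, hence equals $pR$, and $p$ divides $g$. So coprime elements generate the unit ideal of $R$.
\end{remark}

\section{Three variables}\label{sec:three}

Let $D\neq0$ be locally nilpotent on $A=\mathbb{C}[x_1,x_2,x_3]$ and $R=\ker D$. By Miyanishi's theorem \cite{miyanishi}, $R=\mathbb{C}[\pi_1,\pi_2]$ is a polynomial ring in two variables. Let $\pi=(\pi_1,\pi_2)\colon\mathbb{C}^3\to\mathbb{C}^2$. We regard an element $q$ of $R$ as a polynomial function on $\mathbb{C}^2$ and write $q\circ\pi$ for the same element seen in $A$. Let $c,s$ be as in Lemma~\ref{lem:lnd} and $\Gamma=\{c=0\}\subset\mathbb{C}^2$.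

Recall that a ring extension $R\subset A$ is faithfully flat if and only if it is flat and $\mathfrak{m}A\neq A$ for every maximal ideal $\mathfrak{m}$ of $R$, and that then $\mathfrak{a}A\cap R=\mathfrak{a}$ for every ideal $\mathfrak{a}$ of $R$. In our case $\mathfrak{m}A\ne A$ for all $\mathfrak{m}$ means, by the Nullstellensatz, that $\pi$ is surjective. Surjectivity is necessary for (P): if $\pi$ missed $(\lambda,\mu)$, then $1$ would lie in $(\pi_1-\lambda,\pi_2-\mu)A\cap R$. It is also the harder of the two conditions.

\begin{proposition}[Bonnet \cite{bonnet}]\label{prop:surj}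
The map $\pi$ is surjective.
\end{proposition}

We include a proof. Suppose that $\pi$ misses the origin. If $\pi$ had a section over a sphere $\Sigma$ around the origin, then $\Sigma$ would be contractible in $\mathbb{C}^2\setminus\{0\}$, through the contractible space $\mathbb{C}^3$, which is false. A section exists over $\mathbb{C}^2\setminus\Gamma$: the equality $A[1/c]=R[1/c][s]$ says that
\begin{equation}\label{eq:Theta}
\Theta=(\pi,s)\colon\pi^{-1}(\mathbb{C}^2\setminus\Gamma)\longrightarrow(\mathbb{C}^2\setminus\Gamma)\times\mathbb{C}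
\end{equation}
is an isomorphism, and $\sigma_0(y)=\Theta^{-1}(y,0)$ is a section. It need not extend across $\Gamma$; near $\Gamma\cap\Sigma$ we only find multivalued sections. This suffices, because the fibers in \eqref{eq:Theta} are affine lines, so any two lifts are homotopic within the fibers, and because we detect $\Sigma$ by an integral, which can be divided by the number of sheets. The multivalued sections come from the next lemma.

\begin{lemma}\label{lem:plane}
Let $q$ be a prime factor of $c$ in $R$ and $\Gamma_q=\{q=0\}\subset\mathbb{C}^2$. There are an affine plane $P\subset\mathbb{C}^3$, a curve $C\subset P$ and a finite set $\Phi_q\subset\Gamma_q$ such that $\psi=\pi|_P$ maps $C$ to $\Gamma_q$ and the following hold, with $C^\circ=C\setminus\psi^{-1}(\Phi_q)$.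
\begin{itemize}
\item[(a)] The map $\psi\colon C^\circ\to\Gamma_q\setminus\Phi_q$ is surjective, and preimages of compact sets are compact.
\item[(b)] At each $x\in C^\circ$ the map $\psi\colon P\to\mathbb{C}^2$ is a local biholomorphism, and $C$ coincides with $\psi^{-1}(\Gamma_q)$ near $x$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lnd}(a), $\tilde q=q\circ\pi$ is prime in $A$, so $X=\{\tilde q=0\}$ is an irreducible surface with ideal $\tilde qA$, and $R/qR\to A/\tilde qA$ is injective, so $\pi|_X\colon X\to\Gamma_q$ is not constant.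

We first find $x_0\in X$ at which $d\pi$ has rank $2$. The partial derivatives of $\tilde q$ are not all zero and have smaller degree than $\tilde q$, so they do not all vanish on $X$. Hence $X^\circ=\{x\in X:d\tilde q_x\neq0\}$ is a nonempty complex surface, open in $X$, with tangent planes $\ker d\tilde q_x$. From $d\tilde q_x=dq_{\pi(x)}\circ d\pi_x$ we get $\ker d\pi_x\subset\ker d\tilde q_x$. If $d\pi_x$ had rank at most $1$ for all $x\in X^\circ$, this inclusion would be an equality by dimension, so $\pi$ would be locally constant on $X^\circ$. A nonempty Euclidean open subset of the irreducible variety $X$ is Zariski dense, so $\pi|_X$ would be constant, a contradiction.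

Let $P$ be an affine plane through $x_0$ whose direction is complementary to the line $\ker d\pi_{x_0}$, and let $J$ be the Jacobian determinant of $\psi=\pi|_P$ in affine coordinates $z_1,z_2$ on $P$. Then $J(x_0)\neq0$, so $\psi$ is a local biholomorphism at $x_0$. Hence $q\circ\psi$ is a nonzero polynomial vanishing at $x_0$. Let $C$ be an irreducible component through $x_0$ of the plane curve $\{q\circ\psi=0\}$. Since $\psi$ is injective near $x_0$, the image $\psi(C)$ is infinite, so the coordinate ring $\mathbb{C}[\Gamma_q]$ embeds in $\mathbb{C}[C]$. Both are domains of transcendence degree $1$, so $z_1,z_2$ are algebraic over $\mathbb{C}[\Gamma_q]$, hence integral over $\mathbb{C}[\Gamma_q][1/\gamma]$ for some $\gamma\in\mathbb{C}[\Gamma_q]\setminus\{0\}$. Let $\Phi_q$ consist of the zeros of $\gamma$ and the images under $\psi$ of the finitely many points of $C$ that lie on $\{J=0\}$ or on another component of $\{q\circ\psi=0\}$. Then (b) holds. Surjectivity in (a) is the lying-over theorem for the integral extension $\mathbb{C}[\Gamma_q][1/\gamma]\subset\mathbb{C}[C][1/\gamma]$.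 Over a compact subset of $\Gamma_q\setminus\Phi_q$ the coefficients of the monic equations for $z_1,z_2$ are bounded, so the preimage in $C$ is closed and bounded.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:surj}]
Suppose that a point is not in the image. After subtracting constants from $\pi_1,\pi_2$, this point is $0$.

\emph{The sphere.} Let $\Phi$ be the union of the sets $\Phi_q$ over the prime factors $q$ of $c$ and the finite set of singular points of the reduced curve $\Gamma$. Then $\Gamma\setminus\Phi$ is a real $2$-dimensional submanifold of $\mathbb{C}^2$, and each of its points lies on exactly one $\Gamma_q$. By Sard's theorem there is $\varepsilon>0$ such that the sphere $\Sigma=\{|y|=\varepsilon\}$ avoids $\Phi$ and $\varepsilon^2$ is a regular value of $|y|^2$ on $\Gamma\setminus\Phi$. Then $\Gamma\cap\Sigma$ is a compact $1$-dimensional submanifold of $\Sigma$, a disjoint union of circles $K_1,\dots,K_l$ (possibly $l=0$). Each $K_j$ is connected, so it lies in one $\Gamma_q$.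

\emph{Multivalued sections near the circles.} Fix $j$, let $P,C,\psi$ be given by Lemma~\ref{lem:plane} for the $q$ with $K_j\subset\Gamma_q$, and put $\tilde K_j=C\cap\psi^{-1}(K_j)$. By (a) it is compact and maps onto $K_j$; by (b) it is a $1$-dimensional submanifold of $P$ and $\psi\colon\tilde K_j\to K_j$ is a local diffeomorphism. So this map is a covering of finite degree $m_j\ge1$. The map
\[
\Psi\colon\tilde K_j\times P\to\tilde K_j\times\mathbb{C}^2,\qquad(x,z)\mapsto(x,\psi(z)),
\]
is a local diffeomorphism at each point of the compact set $\{(x,x):x\in\tilde K_j\}$ and is injective on this set. Such a map restricts to a diffeomorphism from an open neighborhood of the compact set onto an open set. This open set contains the compact graph $\{(x,\psi(x))\}$, so it contains $\{(x,y):|y-\psi(x)|<\delta_j\}$ for some $\delta_j>0$. On the latter set, the second component of the inverse of $\Psi$ is a smooth map $\nu_j$ to $P\subset\mathbb{C}^3$ with $\pi(\nu_j(x,y))=y$.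

Choose pairwise disjoint closed tubular neighborhoods $N_j$ of the $K_j$ in $\Sigma$, with projections $r_j\colon N_j\to K_j$, so thin that $|y-r_j(y)|<\delta_j$ on $N_j$. Put
\[
\tilde N_j=\{(x,y)\in\tilde K_j\times N_j:\psi(x)=r_j(y)\},\qquad p_j(x,y)=y,\qquad\mu_j=\nu_j|_{\tilde N_j}.
\]
Then $p_j\colon\tilde N_j\to N_j$ is a covering of degree $m_j$ of compact $3$-manifolds with boundary, and $\mu_j\colon\tilde N_j\to\mathbb{C}^3$ is smooth with $\pi\circ\mu_j=p_j$. Let $E$ be the closure of $\Sigma\setminus\bigcup_jN_j$, a compact $3$-manifold with boundary that is disjoint from $\Gamma$. Orient $E$ and $N_j$ as subsets of $\Sigma$, and $\tilde N_j$ through $p_j$. Then $\partial E$ is the union of the $\partial N_j$ with reversed orientation.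

\emph{Stokes' theorem on the pieces.} Let $\omega$ be the pullback of the volume form of $\Sigma$ under the radial projection $\mathbb{C}^2\setminus\{0\}\to\Sigma$. It is a closed $3$-form with $\int_\Sigma\omega\neq0$. Since $\pi$ avoids $0$, the form $\pi^*\omega$ is a smooth closed $3$-form on $\mathbb{C}^3$, and by the Poincar\'e lemma $\pi^*\omega=d\beta$ for a smooth $2$-form $\beta$ on $\mathbb{C}^3$. From $\pi\circ\sigma_0=\operatorname{id}$ on $E$ and $\pi\circ\mu_j=p_j$ we get
\begin{align}
\int_E\omega&=\int_E\sigma_0^*\,d\beta=-\sum_j\int_{\partial N_j}\sigma_0^*\beta,\label{eq:E}\\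
m_j\int_{N_j}\omega&=\int_{\tilde N_j}p_j^*\omega=\int_{\tilde N_j}\mu_j^*\,d\beta=\int_{\partial\tilde N_j}\mu_j^*\beta.\label{eq:N}
\end{align}
To match the boundary terms, note that $\partial N_j$ is disjoint from $\Gamma$, and define the smooth homotopy
\[
H_j\colon\partial\tilde N_j\times[0,1]\to\mathbb{C}^3,\qquad H_j(\xi,\theta)=\Theta^{-1}\bigl(p_j(\xi),(1-\theta)\,s(\mu_j(\xi))\bigr),
\]
from $\mu_j$ to $\sigma_0\circ p_j$. The map $\pi\circ H_j$ takes values in the surface $\partial N_j$, on which the $3$-form $\omega$ restricts to zero; so $H_j^*d\beta=(\pi\circ H_j)^*\omega=0$. Stokes' theorem on $\partial\tilde N_j\times[0,1]$ gives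
\[
\int_{\partial\tilde N_j}\mu_j^*\beta=\int_{\partial\tilde N_j}p_j^*\sigma_0^*\beta=m_j\int_{\partial N_j}\sigma_0^*\beta .
\]
Since $m_j\ge1$, \eqref{eq:N} yields $\int_{N_j}\omega=\int_{\partial N_j}\sigma_0^*\beta$. Adding \eqref{eq:E}, we obtain $\int_\Sigma\omega=\int_E\omega+\sum_j\int_{N_j}\omega=0$, a contradiction.
\end{proof}

For flatness we use the following criterion \cite[Theorem~23.1]{matsumura}: if $(R',\mathfrak{m})\to(A',\mathfrak{n})$ is a local homomorphism of Noetherian local rings, $R'$ is regular, $A'$ is Cohen--Macaulay and $\dim A'=\dim R'+\dim A'/\mathfrak{m}A'$, then $A'$ is flat over $R'$.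

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mathfrak{n}$ be the maximal ideal of $A$ at a point $x\in\mathbb{C}^3$, let $(\lambda,\mu)=\pi(x)$, and let $\mathfrak{m}=\mathfrak{n}\cap R=(\pi_1-\lambda,\pi_2-\mu)R$. The elements $\pi_1-\lambda$ and $\pi_2-\mu$ are non-associated primes of $R$, hence of $A$ by Lemma~\ref{lem:lnd}(a). So the fiber $\pi^{-1}(\lambda,\mu)$ is a proper closed subset of the irreducible surface $\{\pi_1=\lambda\}$ and has dimension at most $1$. It is defined by two equations in $\mathbb{C}^3$, so by Krull's height theorem each of its components has dimension at least $1$. Therefore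
\[
\dim A_{\mathfrak{n}}=3=2+1=\dim R_{\mathfrak{m}}+\dim A_{\mathfrak{n}}/\mathfrak{m}A_{\mathfrak{n}} .
\]
Both $R_{\mathfrak{m}}$ and $A_{\mathfrak{n}}$ are regular local rings, and regular local rings are Cohen--Macaulay. By the criterion, $A_{\mathfrak{n}}$ is flat over $R_{\mathfrak{m}}$ for every maximal ideal $\mathfrak{n}$, so $A$ is flat over $R$. By Proposition~\ref{prop:surj}, $\mathfrak{m}A\neq A$ for every maximal ideal $\mathfrak{m}$ of $R$. Hence $A$ is faithfully flat over $R$ and $\mathfrak{a}A\cap R=\mathfrak{a}$ for all ideals $\mathfrak{a}$ of $R$. In particular (P) holds, and Theorem~\ref{thm:B} applies.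
\end{proof}

Both halves of this argument break down for the derivation of Theorem~\ref{thm:A}. There the map given by the generators of the kernel is $(x,y,u)\colon\mathbb{C}^4\to\mathbb{C}^3$. Its fiber over the origin is the plane $x=y=0$, of dimension $2$ instead of $1$, and the points $(0,0,u)$ with $u\neq0$ are not in its image. One of them, $(0,0,1)$, is the limit of the invariants of the orbits along which $\ell$ integrates.

\begin{thebibliography}{9}

\bibitem{bonnet}
Bonnet, Transform. Groups \textbf{7} (2002), 3--14.

\bibitem{matsumura}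
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{miyanishi}
Miyanishi, \emph{Normal affine subalgebras of a polynomial ring}, 1985.

\bibitem{source}
\emph{The factorial conjecture and images of locally nilpotent derivations},
\texttt{https://\allowbreak core-prod.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 43ECFAF3B931FE08759631CF10C403CF/\allowbreak S0004972719000546a.pdf/\allowbreak the-\allowbreak factorial-\allowbreak conjecture-\allowbreak and-\allowbreak images-\allowbreak of-\allowbreak locally-\allowbreak nilpotent-\allowbreak derivations.pdf}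

\end{thebibliography}
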